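# Infinite-fold covers of the plane by discs that cannot be split in two

## 1. A hypergraph on the tree of finite sequences

We write $\omega^{<\omega}$ and $\omega^\omega$ for the sets of finite and infinite sequences of natural numbers, and $\omega^{\le\omega}=\omega^{<\omega}\cup\omega^\omega$. For such sequences $\sigma\subseteq\tau$ means "initial segment", $|\sigma|$ is the length, $\sigma|i$ is the initial segment of length $i$, and $r^\frown n$ is $r$ followed by the number $n$. The elements of $N=\omega^{<\omega}\setminus\{\emptyset\}$ are called *nodes*.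

For $\sigma\in\omega^{\le\omega}$ put
$$L_\sigma=\{(\sigma|i)^\frown j:\ i<|\sigma|,\ j<\sigma(i)\}\subseteq N .$$
These are the nodes at which one leaves $\sigma$ by taking a smaller entry. For example, $L_{(2,0,1)}=\{(0),(1),(2,0,0)\}$, and $L_\emptyset=\emptyset$. For $f\in\omega^\omega$ the set $L_f$ is infinite exactly when $f(i)>0$ for infinitely many $i$.

Consider two kinds of infinite subsets of $N$:
$$A_f=\{f|k:\ k\ge1\}\quad(f\in\omega^\omega),\qquad B_s=\{s^\frown n:\ n\in\omega\}\cup L_s\quad(s\in\omega^{<\omega}).$$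
So $A_f$ is a branch, and $B_s$ consists of all children of $s$ together with the nodes that were skipped on the way to $s$.

**Lemma 1.** For every $c:N\to\{0,1\}$ there is $f\in\omega^\omega$ with $c=0$ on $A_f$, or there is $s\in\omega^{<\omega}$ with $c=1$ on $B_s$.

**Proof.** We climb the tree along nodes of color $0$, always taking the least possible entry. Start with $r_0=\emptyset$. Suppose $r_k\in\omega^k$ is given such that all $r_k|i$ with $1\le i\le k$ have color $0$ and all of $L_{r_k}$ has color $1$; for $k=0$ this is vacuous. If some child $r_k{}^\frown n$ has color $0$, take the least such $n$ and put $r_{k+1}=r_k{}^\frown n$. Since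
$$L_{r_{k+1}}=L_{r_k}\cup\{r_k{}^\frown j:\ j<n\},$$
and all these $r_k{}^\frown j$ have color $1$ by minimality of $n$, the hypothesis persists. If the process never stops, $f=\bigcup_k r_k$ has $c=0$ on $A_f$. If it stops at $s=r_k$, then all children of $s$ have color $1$, and so has all of $L_s$. Thus $c=1$ on $B_s$. $\square$

The same argument works without the sets $L_s$ in the definition of $B_s$. We carry them because the geometry will force them on us (see the remark after Lemma 8), and because the least-entry rule makes them harmless.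

What the hypergraph is for: we shall place a point $t_s$ in the plane for each node $s$, so that certain translates of a disc cut out of $\{t_s\}$ exactly the sets $A_f$ and $B_s$. Lemma 1 then says that every $2$-coloring of the points leaves some translate monochromatic, although each of these translates contains infinitely many of the points.

## 2. $\kappa$-fold covers, good colorings, and the statements

**Definition.** Let $X$ be a set and $\kappa$ a cardinal. A family $\mathcal H\subset P(X)$ is a *$\kappa$-fold cover* of $X$ if each $x\in X$ belongs to at least $\kappa$ members of $\mathcal H$. A map $c:\mathcal H\to\kappa$ is a *good $\kappa$-coloring* if for every $x\in X$ and every $\alpha<\kappa$ there is $H\in\mathcal H$ with $x\in H$ and $c(H)=\alpha$.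

Equivalently, $\mathcal H$ has a good $\kappa$-coloring iff it can be decomposed into $\kappa$ many pairwise disjoint subfamilies, each of which covers $X$. As an example, $\{[n,n+2]:n\in\mathbb Z\}$ is a $2$-fold cover of $\mathbb R$: we have $x\in[n,n+2]$ iff $n\in[x-2,x]$, and a closed interval of length $2$ contains two consecutive integers. Coloring $[n,n+2]$ by the parity of $n$ is a good $2$-coloring.

An "$\omega$-fold cover" is one in which each point is covered infinitely often. The source of the question, "Partitioning $\kappa$-fold covers into $\kappa$ many subcovers" (http://www.math.uni.wroc.pl/~pkowa/slides/elekes.pdf), has the following two results as its background: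

* (i) (Aharoni–Hajnal–Milner) If $\kappa$ is any cardinal, finite or infinite, and $L$ is a linearly ordered set, then every $\kappa$-fold cover of $L$ consisting of convex sets has a good $\kappa$-coloring.
* (ii) There exists an $\omega$-fold cover of $\mathbb R^2$ by translates of a fixed compact set that has no good $2$-coloring.

The question is whether the compact set can be convex: is there an $\omega$-fold cover of $\mathbb R^2$ by translates $K+t$ of one compact convex set $K$ that has no good $\omega$-coloring? The answer is yes, in ZFC, and the closed unit disc will do. Here is the class of sets that the construction handles.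

**Definition (condition $(\ast)$).** A compact convex $K\subset\mathbb R^2$ satisfies $(\ast)$ if in suitable affine coordinates $(u,v)$
$$K=\{(u,v):\ -l\le u\le r,\ \ -h+\psi(u)\le v\le h-\varphi(u)\},\qquad l,r,h>0,$$
with $\varphi,\psi:[-l,r]\to[0,\infty)$ convex and $\varphi(u)=\kappa_1u^2+o(u^2)$, $\psi(u)=\kappa_2u^2+o(u^2)$ as $u\to0$, where $\kappa_1,\kappa_2>0$.

In words, $K$ has two parallel support lines, each of which it touches to exactly second order. The unit disc satisfies $(\ast)$ with $l=r=h=1$, $\varphi=\psi=1-\sqrt{1-u^2}$ and $\kappa_1=\kappa_2=\frac12$. A polygon does not, since then $\varphi$ is piecewise linear.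

Two small points. A convex function is continuous in the interior of its interval, so $\varphi(0)=\psi(0)=0$. Also, the projection of $K$ to the $u$-axis is a compact interval contained in $[-l,r]$ with $0$ in its interior, because $\varphi+\psi<2h$ near $0$. Replacing $[-l,r]$ by this projection, we always assume that $[-l,r]$ is the projection, so that $K$ has points with $u=-l$ and with $u=r$.

**Theorem 2.** If $K$ satisfies $(\ast)$, there is a countable $\omega$-fold cover of $\mathbb R^2$ by translates of $K$ with no good $2$-coloring. In particular it has no good $\omega$-coloring.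

The last sentence follows by merging colors: from a good $\omega$-coloring, keep color $0$ and rename all other colors $1$.

**Corollary 3.** The conclusion of Theorem 2 holds for every planar convex body with $C^{1,1}$ boundary (in particular with $C^2$ boundary).

**Proposition 4.** (A) If a compact convex $K\subset\mathbb R^2$ has empty interior, then every $\omega$-fold cover of $\mathbb R^2$ by translates of $K$ has a good $\omega$-coloring. (B) For every $d\ge2$ there is a convex body in $\mathbb R^d$ with an $\omega$-fold cover of $\mathbb R^d$ by translates having no good $2$-coloring.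

**From covers to point sets.** Put $C=-K$. Then
$$x\in K+t\iff t\in x+C, \tag{1}$$
and $t\mapsto K+t$ is injective. So a family $\{K+t:t\in T\}$ is the same thing as the set $T$, and a coloring of one is a coloring of the other. Theorem 2 asks for a countable $T\subset\mathbb R^2$ such that

* (a) $T\cap(y+C)$ is infinite for every $y\in\mathbb R^2$;
* (b) for every $c:T\to\{0,1\}$ there is $y$ with $T\cap(y+C)$ monochromatic.

Invertible linear maps may be applied to $K$ and $T$ together, and translating $K$ or $C$ changes nothing. If $K$ satisfies $(\ast)$, then so does $C=-K$: the map $(u,v)\mapsto(-u,-v)$ replaces $(\varphi,\psi)$ by $(\psi(-\cdot),\varphi(-\cdot))$, and exchanges $l$ with $r$ and $\kappa_1$ with $\kappa_2$. So from now on we work with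
$$C=\{(u,v):\ -l\le u\le r,\ \ -h+\psi(u)\le v\le h-\varphi(u)\}, \tag{2}$$
where $\varphi,\psi$ are as in $(\ast)$ and $[-l,r]$ is the projection of $C$.

## 3. Degenerate sets, and where the points must accumulate

Let us try easy cases. First, thin sets.

**Proof of Proposition 4 (A).** A compact convex set with empty interior is empty, a point or a segment. Translates of the empty set cover nothing. If $K$ is a point, each $x$ lies in at most one translate, so there is no $\omega$-fold cover. If $K$ is a segment, each member of the cover lies in one line parallel to $K$, and a point of such a line is covered only by members lying in that line. So on each line these members form an $\omega$-fold cover by convex sets, and (i) with $\kappa=\omega$ gives a good $\omega$-coloring of them. Together these colorings form one of the whole family. $\square$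

So $K$ must have interior points. Next, a thick set of points: if $T$ is dense in the plane, then it can be split. More generally:

**Lemma 5.** Suppose that for every $y$ the interior of $y+C$ contains an accumulation point of $T$. Then $T$ can be colored with $\omega$ colors so that every $y+C$ contains points of all colors.

**Proof.** Let $\mathcal B$ be the countable set of open discs with rational center and radius that contain infinitely many points of $T$. Enumerate $\mathcal B\times\omega$ as $(B_k,\alpha_k)$, $k\in\omega$. Choose pairwise distinct $t_k\in T\cap B_k$ one after the other, and give $t_k$ the color $\alpha_k$. All other points get color $0$. Given $y$, let $z$ be an accumulation point of $T$ in the interior of $y+C$, and take a rational disc $B\ni z$ inside $y+C$. Then $B\in\mathcal B$, so all colors occur in $T\cap B\subseteq T\cap(y+C)$. $\square$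

This tells us what a bad $T$ looks like: some translates of $C$ must contain infinitely many points of $T$ that accumulate only at the boundary. Our $T$ will have a compact set $S$ of accumulation points, and the critical translates will be those that touch $S$ in one boundary point. For $w\in\mathbb R^2$ put
$$D_w^-=C+w-(0,h),\qquad D_w^+=C+w+(0,h).$$
The set $D_w^-$ hangs below $w$, and $w$ is its highest point. The set $D_w^+$ stands on $w$, and $w$ is its lowest point. The plan is to find points $w_\sigma$ $(\sigma\in\omega^{\le\omega})$ and $t_s$ $(s\in N)$ such that $D^-_{w_f}$ cuts out $\{t_s:s\in A_f\}$ and $D^+_{w_s}$ cuts out $\{t_{s'}:s'\in B_s\}$.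

## 4. Two touching parabolas and a window for their curvature

If $s=r^\frown n$, then $t_s$ must lie in $D^+_{w_r}$ (since $s\in B_r$) and in $D^-_{w_f}$ for every $f\supseteq s$ (since $s\in A_f$). The simplest arrangement would place all the $w_\sigma$ on a horizontal line, say $v=0$. This fails at once. Then $D_w^-\subset\{v\le0\}$ and $D_{w'}^+\subset\{v\ge0\}$. They meet the line only in $w$ and $w'$, because a convex function which vanishes at $0$ and is positive nearby is positive everywhere off $0$. So $D_w^-\cap D_{w'}^+=\emptyset$ whenever $w\ne w'$, and there is no room for $t_s$. On the other hand, if $S$ climbs too steeply, points of $S$ fall into the interior of the translates, and Lemma 5 threatens.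

The remedy is to climb by a step $(a,a^2)$ with $a$ small. Suppose $w_r=(0,0)$ and $w=(a,a^2)$, and replace $\varphi,\psi$ by their leading terms. Near the origin $D_w^-$ is $v\le a^2-\kappa_1(u-a)^2$ and $D_{w_r}^+$ is $v\ge\kappa_2u^2$.

* $w_r\notin D^-_w$ iff $\kappa_1>1$, and $w\notin D^+_{w_r}$ iff $\kappa_2>1$.
* The two regions overlap with nonempty interior iff $\min_u\big(\kappa_2u^2+\kappa_1(u-a)^2\big)<a^2$. The minimum is at $u=pa$ with $p=\frac{\kappa_1}{\kappa_1+\kappa_2}$, and its value is $\frac{\kappa_2\kappa_1^2+\kappa_1\kappa_2^2}{(\kappa_1+\kappa_2)^2}a^2=\frac{\kappa_1\kappa_2}{\kappa_1+\kappa_2}a^2$. So the condition is $\frac{\kappa_1\kappa_2}{\kappa_1+\kappa_2}<1$.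

We always have $\frac{\kappa_1\kappa_2}{\kappa_1+\kappa_2}<\min(\kappa_1,\kappa_2)$, and rescaling $v$ multiplies $h,\kappa_1,\kappa_2$ by a common factor. So we may assume
$$\tfrac{\kappa_1\kappa_2}{\kappa_1+\kappa_2}<1<\min(\kappa_1,\kappa_2). \tag{3}$$
For the unit disc, stretch $v$ by the factor $3$. Then $\kappa_1=\kappa_2=\frac32$ and (3) reads $\frac34<1<\frac32$.

**Fixing constants.** What follows makes the above robust under small errors. With $p=\frac{\kappa_1}{\kappa_1+\kappa_2}\in(0,1)$ we have $\kappa_2p^2+\kappa_1(1-p)^2=\frac{\kappa_1\kappa_2}{\kappa_1+\kappa_2}<1$, so we can fix $q$ with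
$$\kappa_2p^2<q<1-\kappa_1(1-p)^2,\qquad\text{so } 0<q<1. \tag{4}$$
(For the stretched disc, $p=q=\frac12$ works, since $\frac38<\frac12<\frac58$.) By continuity fix $\gamma\in(0,1)$ with
$$1+\gamma<\min(\kappa_1,\kappa_2),\qquad \kappa_2(p+\gamma)^2<q-\gamma,\qquad \kappa_1(1-p+\gamma)^2<1-q-\gamma, \tag{5}$$
and put $\Gamma=1+\gamma$, $\Gamma'=1+\frac\gamma2$. Since $\varphi(x)=\kappa_1x^2+o(x^2)$ and $\psi(x)=\kappa_2x^2+o(x^2)$, we can fix $\rho\in(0,\min(1,l,r))$ with

* (N1) $\varphi(x),\psi(x)\ge\Gamma x^2$ and $\varphi(x),\psi(x)\le h/2$ for $|x|\le\rho$;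
* (N2) for $0<a\le\rho/2$: $\psi(x)<(q-\gamma)a^2$ if $|x|\le(p+\gamma)a$, and $\varphi(x)<(1-q-\gamma)a^2$ if $|x|\le(1-p+\gamma)a$.

For (N2) note that $p+\gamma<2$ and $1-p+\gamma<2$, so $|x|<\rho$. For $\rho$ small, $\psi(x)\le(\kappa_2+\varepsilon)x^2$ on $|x|\le\rho$ with $(\kappa_2+\varepsilon)(p+\gamma)^2<q-\gamma$, and similarly for $\varphi$. Finally fix $\delta\in(0,\frac18)$ with
$$2\delta<\min(\gamma,q),\qquad \Gamma(1-3\delta)^2-(1+2\delta)>\delta,\qquad 1+2\delta\le\Gamma'(1-2\delta)^2, \tag{6}$$
which is possible since $\Gamma,\Gamma'>1$, and let $m=\min(\rho,h,1)$.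

## 5. The compact set $S$ and the points $t_s$

**Step 1: step lengths.** The purpose is to assign to each node a length $a_s$ so that everything that comes later is negligible even against $a_s^2$. Enumerate $N=\{s_0,s_1,\dots\}$ so that each node comes after its proper initial segments in $N$, and $r^\frown i$ comes before $r^\frown j$ if $i<j$. For instance, order by $|s|+\sum_is(i)$, breaking ties arbitrarily: there are finitely many nodes of each value, beginning with $(0)$; then $(1),(0,0)$; and so on. "Earlier" and "later" refer to this enumeration. Let $a_{s_0}=m/16$ and $a_{s_{k+1}}=\delta a_{s_k}^2$. All $a_s\le\frac1{16}$, and each term is at most $\frac1{128}$ of the previous one. Hence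
$$\begin{gathered}a_{s'}\le\delta a_s^2\ \text{ if } s' \text{ is later than } s,\qquad \sum_{s'\text{ later than }s}a_{s'}\le2\delta a_s^2,\\ \sum_{s'\text{ later than }s}a_{s'}^2\le2\delta a_s^2,\qquad \sum_{s\in N}a_s\le \tfrac m8 .\end{gathered} \tag{7}$$

**Step 2: the points.** For $\sigma\in\omega^{\le\omega}$ let
$$w_\sigma=(x_\sigma,y_\sigma)=\sum_{1\le i\le|\sigma|}\big(a_{\sigma|i},a_{\sigma|i}^2\big),\qquad S=\{w_\sigma:\sigma\in\omega^{\le\omega}\},$$
and for a node $s=r^\frown n$ let
$$t_s=w_r+(pa_s,\,qa_s^2),\qquad T_1=\{t_s:s\in N\}.$$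
So $w_\emptyset=0$, $w_{r^\frown n}=w_r+(a_{r^\frown n},a_{r^\frown n}^2)$, and $t_{r^\frown n}$ sits in the overlap computed in Section 4. All these points lie in $[0,m/4]^2$.

**Step 3: differences of points of $S$.** Since the later lengths are negligible, the difference of two points of $S$ is essentially a single step.

**Lemma 6.** Let $\sigma\ne\tau$ be in $\omega^{\le\omega}$, $g$ their longest common initial segment, and $s$ the earlier of the nodes $\sigma|(|g|+1)$, $\tau|(|g|+1)$ (of those that exist). If, say, $s\subseteq\tau$, then $w_\tau-w_\sigma=(a_s+e,\,a_s^2+e')$ with $|e|,|e'|\le2\delta a_s^2$. Hence $x_\tau-x_\sigma\ge(1-2\delta)a_s>0$, and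
$$|y_\tau-y_\sigma|\le\Gamma'(x_\tau-x_\sigma)^2\qquad\text{for all }\sigma,\tau. \tag{8}$$

**Proof.** At least one of the two nodes exists, as $\sigma\neq\tau$. The vector $w_\tau-w_g$ is $(a_s,a_s^2)$ plus terms of nodes properly extending $s$. The vector $w_\sigma-w_g$ is a sum of terms of nodes which, if there are any, are a later sibling of $s$ and descendants of that sibling. All these further nodes are distinct and later than $s$. So $e$ is a difference of two sums over disjoint sets of nodes later than $s$, and $|e|\le2\delta a_s^2$ by (7); likewise $|e'|\le2\delta a_s^2$. As $a_s\le1$, $x_\tau-x_\sigma\ge(1-2\delta)a_s$. Finally $|y_\tau-y_\sigma|\le(1+2\delta)a_s^2\le\Gamma'(1-2\delta)^2a_s^2\le\Gamma'(x_\tau-x_\sigma)^2$ by (6). $\square$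

In particular $\sigma\mapsto x_\sigma$ is injective. The order of abscissae can be read off: $x_\sigma<x_\tau$ iff $\sigma\subsetneq\tau$, or at the first place where they differ $\sigma$ has the larger entry. For example $x_\emptyset<x_{(1)}<x_{(0)}<x_{(0,0)}$.

**Step 4: compactness.** We need $S$ compact, so that extreme points and neighbors exist.

**Lemma 7.** $S$ is compact.

**Proof.** Let $\sigma_k\in\omega^{\le\omega}$, $k\in\omega$, and call $g\in\omega^{<\omega}$ *heavy* if it is an initial segment of infinitely many $\sigma_k$ (counted by $k$). The sequence $\emptyset$ is heavy.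

Suppose some heavy $g$ has no heavy child. If infinitely many $\sigma_k$ equal $g$, a subsequence of $w_{\sigma_k}$ is constant. Otherwise infinitely many $\sigma_k$ properly extend $g$, each child $g^\frown n$ being used finitely often. So along a subsequence $\sigma_k\supseteq g^\frown n_k$ with $n_k\to\infty$, and $w_{\sigma_k}\to w_g$ by Lemma 6 (for $\sigma_k$ and $g$), since $a_{g^\frown n_k}\to0$.

Otherwise every heavy $g$ has a heavy child, and there is $f\in\omega^\omega$ with all $f|i$ heavy. Choose a subsequence with $\sigma_{k_i}\supseteq f|i$ for $i\ge1$. Both $w_{\sigma_{k_i}}-w_{f|i}$ and $w_f-w_{f|i}$ are sums over nodes properly extending $f|i$, so by (7) their coordinates are at most $2\delta a_{f|i}^2\to0$. Hence $w_{\sigma_{k_i}}\to w_f$. $\square$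

**Step 5: membership near $S$.** For $w=(x_w,y_w)\in S$ put
$$p_w(u)=y_w-\varphi(u-x_w),\qquad q_w(u)=y_w+\psi(u-x_w).$$
By (2),
$$\begin{aligned}D_w^-&=\{u-x_w\in[-l,r],\ q_w(u)-2h\le v\le p_w(u)\},\\ D_w^+&=\{u-x_w\in[-l,r],\ q_w(u)\le v\le p_w(u)+2h\}.\end{aligned} \tag{9}$$
Near $w$ only one of the two inequalities matters:

* (R) If $|u-x_w|\le\rho$ and $|v-y_w|\le h$, then $(u,v)\in D_w^-\iff v\le p_w(u)$, and $(u,v)\in D_w^+\iff v\ge q_w(u)$.

Indeed $\rho<\min(l,r)$, and by (N1) $q_w(u)-2h\le y_w-\frac32h<v$ and $p_w(u)+2h\ge y_w+\frac32h>v$.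

## 6. Which hanging and standing sets contain $t_s$

The next lemma says that the construction realizes the hypergraph of Section 1.

**Lemma 8.** Let $s=r^\frown n\in N$ and $\sigma\in\omega^{\le\omega}$. Then

* (i) $t_s\in D^-_{w_\sigma}\iff s\subseteq\sigma$;
* (ii) $t_s\in D^+_{w_\sigma}\iff\sigma=r$ or $\sigma\supseteq r^\frown j$ for some $j>n$.

**Proof.** Let $a=a_s$ and $(X,Y)=w_\sigma-w_r$. All points involved lie in $[0,m/4]^2$ with $m\le\rho,h$, so (R) and (N1) apply. By (R),
$$t_s\in D^-_{w_\sigma}\iff qa^2\le Y-\varphi(pa-X),\qquad t_s\in D^+_{w_\sigma}\iff qa^2\ge Y+\psi(pa-X). \tag{10}$$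
Either $r\not\subseteq\sigma$, or $\sigma=r$, or $\sigma\supseteq r^\frown j$ for exactly one $j$. This gives four cases.

**Case 1: $\sigma\supseteq s$.** Here $X=a+e$, $Y=a^2+e'$ with $0\le e,e'\le2\delta a^2$, and $2\delta a^2\le\gamma a$. So $|pa-X|\le(1-p+\gamma)a$, and (N2) gives $Y-\varphi(pa-X)>a^2-(1-q-\gamma)a^2=(q+\gamma)a^2>qa^2$. Also $Y+\psi(pa-X)\ge a^2>qa^2$. So $t_s\in D^-_{w_\sigma}$ and $t_s\notin D^+_{w_\sigma}$.

**Case 2: $\sigma=r$, or $\sigma\supseteq r^\frown j$ with $j>n$.** All nodes contributing to $(X,Y)$ are later than $s$, so $0\le X,Y\le2\delta a^2$ by (7). Then $Y-\varphi(pa-X)\le2\delta a^2<qa^2$. Also $|pa-X|\le pa+2\delta a^2\le(p+\gamma)a$, so by (N2) $Y+\psi(pa-X)<2\delta a^2+(q-\gamma)a^2<qa^2$, using $2\delta<\gamma$. So $t_s\notin D^-_{w_\sigma}$ and $t_s\in D^+_{w_\sigma}$.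

**Case 3: $\sigma\supseteq r^\frown j$ with $j<n$.** Let $a'=a_{r^\frown j}$. Since $s$ is later than $r^\frown j$, $a\le\delta a'^2$. By (7), $X=a'+e$, $Y=a'^2+e'$ with $|e|,|e'|\le2\delta a'^2$. Hence $|pa-X|\ge a'-2\delta a'^2-\delta a'^2\ge(1-3\delta)a'$, and by (N1) and (6)
$$Y-\varphi(pa-X)\le(1+2\delta)a'^2-\Gamma(1-3\delta)^2a'^2<0<qa^2 .$$
Also $Y+\psi(pa-X)\ge(1-2\delta)a'^2\ge\frac12a'^2>a^2>qa^2$. So $t_s\notin D^\pm_{w_\sigma}$.

**Case 4: $r\not\subseteq\sigma$.** Apply Lemma 6 to $\sigma$ and $r$, with common part $g$, earlier node $s'$, and $a'=a_{s'}$. Here $g\subsetneq r$, and $s$ properly extends $r\supseteq r|(|g|+1)$. So $s$ is later than $r|(|g|+1)$, which is $s'$ or later than $s'$, and $a\le\delta a'^2$. Moreover $(X,Y)=\pm(a'+e,a'^2+e')$ with $|e|,|e'|\le2\delta a'^2$, so again $|pa-X|\ge(1-3\delta)a'$, and $|Y|\le(1+2\delta)a'^2$. Hence $Y-\varphi(pa-X)<0<qa^2$ as in Case 3, and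
$$Y+\psi(pa-X)\ge\big(\Gamma(1-3\delta)^2-(1+2\delta)\big)a'^2>\delta a'^2\ge a\ge a^2>qa^2 .$$
So $t_s\notin D^\pm_{w_\sigma}$. $\square$

**Remark (why $L_s$ cannot be dropped here).** Every $t_{r^\frown n}$ satisfies $v>q_{w_r}(u)$ strictly, so it is an interior point of $D^+_{w_r}$. As $w_{r^\frown j}\to w_r$ for $j\to\infty$, it must also lie in $D^+_{w_{r^\frown j}}$ for all large $j$. So an attempt to make $D^+_{w_s}$ contain only the children of $s$, with points $t_{r^\frown n}$ interior to $D^+_{w_r}$ and points $w_{r^\frown j}$ converging to $w_r$, breaks down. The step lengths arrange that "all large $j$" means exactly $j>n$, and this is the set $L$ of Section 1.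

**Consequences of Lemma 8.** First, $s\mapsto t_s$ is injective: if $t_s=t_{s'}$, then by (i) $s\subseteq\sigma\iff s'\subseteq\sigma$ for all $\sigma$, and $\sigma=s$, $\sigma=s'$ give $s'\subseteq s\subseteq s'$. Second, writing $E_\sigma=\{t_{s'}:s'\in L_\sigma\}$, we have for $f\in\omega^\omega$ and $s\in\omega^{<\omega}$
$$T_1\cap D^-_{w_f}=\{t_{f|k}:k\ge1\},\qquad T_1\cap D^+_{w_s}=\{t_{s^\frown n}:n\in\omega\}\cup E_s,\qquad T_1\cap D^+_{w_f}=E_f . \tag{11}$$
By injectivity the first two sets are infinite, and $E_f$ is infinite iff $f(i)>0$ for infinitely many $i$. Third,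
$$\text{every neighborhood of every point of } S \text{ contains infinitely many points of } T_1, \tag{12}$$
because $t_{s^\frown n}\to w_s$ as $n\to\infty$, $t_{f|k}=w_{f|(k-1)}+(pa_{f|k},qa_{f|k}^2)\to w_f$ as $k\to\infty$, and the terms of each sequence are distinct.

**What is still missing.** By (11) and Lemma 1, requirement (b) holds for $T_1$. But (a) fails badly: most translates contain no point of $T_1$. One would add points freely wherever they do not disturb the special sets $D^-_{w_f}$ $(f\in\omega^\omega)$ and $D^+_{w_s}$ $(s\in\omega^{<\omega})$. Let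
$$U=\bigcup_{w\in S}(D_w^-\cup D_w^+).$$
It is compact, as a union of two continuous images of $S\times C$. Points outside $U$ disturb nothing. Two problems remain.

* The sets $D^-_{w_s}$ $(s\in\omega^{<\omega})$, and those $D^+_{w_f}$ with $E_f$ finite, lie in $U$ and contain only finitely many points of $T_1$. They need private points, which lie in no other $D_w^\pm$.
* There might be further translates of $C$ inside $U$.

The first problem is solved by Lemma 9, the second by Lemma 10. Let $\Phi$ be the countable set of $f\in\omega^\omega$ that are eventually $0$; these are exactly the $f$ with $E_f$ finite. For the private points we need $S$ to leave a gap on one side.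

* (I1) For $s\in\omega^{<\omega}$ there is $\delta_0>0$ such that no $w\in S$ has $x_w\in(x_s-\delta_0,x_s)$.
* (I2) For $f\in\Phi$ there is $\delta_0>0$ such that no $w\in S$ has $x_w\in(x_f,x_f+\delta_0)$.

For (I1): if $x_\tau<x_s$, the earlier node in Lemma 6 is an initial segment of $s$, so it is one of the finitely many $s|i$, $1\le i\le|s|$, and $x_s-x_\tau\ge(1-2\delta)a_{s|i}$. For (I2): if $x_\tau>x_f$, the earlier node belongs to $\tau$. With $i$ the length of the common part it is $(f|i)^\frown j$, earlier than $f|(i+1)=(f|i)^\frown f(i)$, so $j<f(i)$. As $f\in\Phi$, there are finitely many such pairs $(i,j)$, and $x_\tau-x_f\ge(1-2\delta)a_{(f|i)^\frown j}$. In both cases take the minimum of the finitely many bounds, or any $\delta_0$ if there are none.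

## 7. Private points on one-sided gaps of $S$

In this section and the next we use only the following facts.

* $S$ is compact and nonempty. For $w,w'\in S$: $|x_w-x_{w'}|\le\rho/4$, $|y_w-y_{w'}|\le h/4$, and $|y_w-y_{w'}|\le\Gamma'(x_w-x_{w'})^2$ by (8). So distinct points of $S$ have distinct abscissae.
* $\varphi,\psi\ge0$ are convex on $[-l,r]$, the projection of $C$; $\rho<\min(l,r)$; (N1) holds; $\varphi(0)=\psi(0)=0$; and $\varphi(x)/x\to0$, $\psi(x)/x\to0$ as $x\to0$.

These hypotheses are invariant under the *central reflection* $(u,v)\mapsto(-u,-v)$, which replaces $S$ by $-S$, $C$ by $-C$, $(\varphi,\psi)$ by $(\psi(-\cdot),\varphi(-\cdot))$, $(l,r)$ by $(r,l)$, and interchanges the two types $D^-$, $D^+$: we have $-D_w^-=-C+(-w)+(0,h)$. Statement (R) follows from them. We also use two facts on convex functions.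

* If $g$ is convex with $g(0)=0$, then $g(x+x')\ge g(x)+g(x')$ for $x,x'$ of the same sign. (Add $g(x)\le\frac{x}{x+x'}g(x+x')$ and the same for $x'$.)
* If $g$ is convex and $c<d$, then $u\mapsto g(u-c)-g(u-d)$ is nondecreasing. (Increments of $g$ over intervals of fixed length $d-c$ are nondecreasing.)

**Lemma 9.** Let $w_0=(x_0,y_0)\in S$ and $\delta_0>0$. If no $w\in S$ has $x_w\in(x_0-\delta_0,x_0)$, then for all sufficiently small $\tau>0$ the point $(x_0-\tau,\,y_0-\varphi(-\tau))$ lies in $D^-_{w_0}$ and in no other set $D^\pm_w$, $w\in S$. If no $w\in S$ has $x_w\in(x_0,x_0+\delta_0)$, then for all sufficiently small $\tau>0$ the point $(x_0+\tau,\,y_0+\psi(\tau))$ lies in $D^+_{w_0}$ and in no other set $D^\pm_w$, $w\in S$.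

**Proof.** Central reflection turns the second statement into the first: the reflected $\varphi$ at $-\tau$ is $\psi(\tau)$. So we prove the first. Let $z=(x_0-\tau,y_0-\varphi(-\tau))$ with $\tau\le\rho/2$. For each $w\in S$ we have $|x_0-\tau-x_w|\le\frac34\rho$ and $|y_0-\varphi(-\tau)-y_w|\le\frac34h$, so (R) applies. Since $z$ lies on the graph of $p_{w_0}$, $z\in D^-_{w_0}$. Since $y_0-\varphi(-\tau)<y_0+\psi(-\tau)$, $z\notin D^+_{w_0}$. Now let $w=(x,y)\in S$, $w\ne w_0$, and $\Delta=|x-x_0|>0$.

**Case $x>x_0$.** By superadditivity, (8) and (N1),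
$$p_w(x_0-\tau)=y-\varphi(-\Delta-\tau)\le y_0+\Gamma'\Delta^2-\Gamma\Delta^2-\varphi(-\tau)<y_0-\varphi(-\tau),$$
$$q_w(x_0-\tau)=y+\psi(-\Delta-\tau)\ge y_0-\Gamma'\Delta^2+\Gamma(\Delta+\tau)^2>y_0>y_0-\varphi(-\tau).$$
So $z\notin D_w^\pm$.

**Case $x<x_0$.** Then $\Delta\ge\delta_0$. As $\Gamma-\Gamma'=\frac\gamma2$, we have $\Gamma(\Delta-\tau)^2-\Gamma'\Delta^2\ge\frac\gamma4\Delta^2\ge\frac\gamma4\delta_0^2$ as soon as $\tau/\delta_0$ is small enough, uniformly in $w$. So
$$p_w(x_0-\tau)=y-\varphi(\Delta-\tau)\le y_0+\Gamma'\Delta^2-\Gamma(\Delta-\tau)^2\le y_0-\tfrac\gamma4\delta_0^2<y_0-\varphi(-\tau)$$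
once $\varphi(-\tau)<\frac\gamma4\delta_0^2$, and
$$q_w(x_0-\tau)=y+\psi(\Delta-\tau)\ge y_0-\Gamma'\Delta^2+\Gamma(\Delta-\tau)^2\ge y_0+\tfrac\gamma4\delta_0^2>y_0 .$$
So $z\notin D_w^\pm$. $\square$

## 8. Translates of $C$ inside $U$

The next lemma rules out unexpected translates inside $U$: such a translate is harmless because of (12), or it is one of the sets $D_w^\pm$.

**Lemma 10.** If $y+C\subseteq U$, then $\operatorname{int}(y+C)\cap S\ne\emptyset$ or $y=w\pm(0,h)$ for some $w\in S$.

**Proof.** Let $y=(\xi,\eta)$, $y+C\subseteq U$, and $\operatorname{int}(y+C)\cap S=\emptyset$. We show $y=w\pm(0,h)$ for some $w\in S$.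

**Step 1: locating $y+C$ relative to $S$.** The purpose is to show that, up to reflection, $y+C$ hangs below all of $S$. We have $U\subseteq[\min_Sx_w-l,\ \max_Sx_w+r]\times\mathbb R$, and $y+C$ has points with abscissae $\xi-l$ and $\xi+r$. So $\min_Sx_w\le\xi\le\max_Sx_w$. In particular $|x_w-\xi|\le\rho/4$ for all $w\in S$. Put
$$Y=\eta+h,\qquad P(u)=Y-\varphi(u-\xi),\qquad Q(u)=Y+\psi(u-\xi),$$
so that $y+C$ has top curve $P$ and bottom curve $Q-2h$. Each $w\in S$ has $|x_w-\xi|<\min(l,r)$ and $w\notin\operatorname{int}(y+C)$, so ($\alpha$) $y_w\ge P(x_w)$ or ($\beta$) $y_w\le Q(x_w)-2h$. If $w$ satisfied ($\alpha$) and $w'$ satisfied ($\beta$), then $y_w-y_{w'}\ge2h-\varphi(x_w-\xi)-\psi(x_{w'}-\xi)\ge h$ by (N1), contradicting $|y_w-y_{w'}|\le h/4$. So all $w$ satisfy ($\alpha$) or all satisfy ($\beta$). Central reflection exchanges the two, so assume all satisfy ($\alpha$):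
$$P(x_w)\le y_w,\quad\text{hence}\quad Y\le y_w+\tfrac h2\qquad(w\in S). \tag{13}$$

**Step 2: the bottom curve.** We extract information from the fact that the bottom of $y+C$ is covered by $U$. Let $u\in[\min_S x_w,\max_S x_w]$, so $|u-\xi|\le\rho/4$. The point $(u,Q(u)-2h)$ belongs to $y+C$, so to $U$. It is in no $D_w^+$, since $Q(u)-2h\le Y+\frac h2-2h\le y_w-h<q_w(u)$. So it is in some $D_w^-$, and by (9):
$$\text{for each such }u\text{ there is }w\in S\text{ with }Q(u)\ge q_w(u). \tag{14}$$

**Step 3: Case A, $\xi=x_w$ for some $w\in S$.** By (13), $Y=P(\xi)\le y_w$. By (14) at $u=\xi$ there is $w'\in S$ with $Y=Q(\xi)\ge y_{w'}+\psi(\xi-x_{w'})\ge y_{w'}+\Gamma(x_w-x_{w'})^2\ge y_w$, by (N1) and (8). So $Y=y_w$, and $y=(\xi,Y-h)=w-(0,h)$, as wanted.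

**Step 4: Case B, set-up.** From now on $\xi$ is not an abscissa of a point of $S$; we look for a contradiction. Let $w_0,w_1\in S$ be the points with the largest abscissa $x_0<\xi$ and the smallest abscissa $x_1>\xi$. They exist by compactness, and no abscissa of $S$ lies in $(x_0,x_1)$. Write $y_i,p_i,q_i$ for $y_{w_i},p_{w_i},q_{w_i}$, $i=0,1$, and $\Delta=x_1-x_0$. By (8) and (N1),
$$\begin{aligned}&q_1(x_0)\ge y_0+(\Gamma-\Gamma')\Delta^2>y_0,&&p_1(x_0)\le y_0-(\Gamma-\Gamma')\Delta^2<y_0,\\ &q_0(x_1)\ge y_1+(\Gamma-\Gamma')\Delta^2>y_1,&&p_0(x_1)\le y_1-(\Gamma-\Gamma')\Delta^2<y_1.\end{aligned} \tag{15}$$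

**Step 5: only $w_0$ and $w_1$ matter over $[x_0,x_1]$.** Let $g_1=\max(p_0,p_1)$ and $g_2=\min(q_0,q_1)$. We claim
$$p_w\le g_1\ \text{ and }\ q_w\ge g_2\ \text{ on }[x_0,x_1]\text{ for all }w\in S. \tag{16}$$
If $x_w\le x_0$, then $p_w-p_0=y_w-y_0-\big(\varphi(u-x_w)-\varphi(u-x_0)\big)$ is nonincreasing in $u$, and $q_w-q_0$ is nondecreasing. At $u=x_0$ they equal $y_w-\varphi(x_0-x_w)-y_0\le0$ and $y_w+\psi(x_0-x_w)-y_0\ge0$, by (8) and (N1). So $p_w\le p_0$ and $q_w\ge q_0$ on $[x_0,x_1]$. If $x_w\ge x_1$, then $p_w-p_1=y_w-y_1+\varphi(u-x_1)-\varphi(u-x_w)$ is nondecreasing and $q_w-q_1$ is nonincreasing. At $u=x_1$ they are $\le0$ and $\ge0$ for the same reason, so $p_w\le p_1$ and $q_w\ge q_1$ on $[x_0,x_1]$.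

**Step 6: a place where the top of $y+C$ is below both $p_0$ and $p_1$.** We claim that there is $u_t\in[x_0,x_1]$ with $P(u_t)\le p_0(u_t)$ and $P(u_t)\le p_1(u_t)$.

Since $x_0<\xi<x_1$, on $[x_0,x_1]$ the function $P-p_0=Y-y_0+\varphi(u-x_0)-\varphi(u-\xi)$ is nondecreasing and $P-p_1=Y-y_1-\big(\varphi(u-\xi)-\varphi(u-x_1)\big)$ is nonincreasing. By (13), $P\le p_0$ at $x_0$ and $P\le p_1$ at $x_1$. Hence, within $[x_0,x_1]$, $\{P\le p_0\}=[x_0,u^*]$ and $\{P\le p_1\}=[u_*,x_1]$. If $u_*\le u^*$, take $u_t=u^*$. Suppose that $u^*<u_*$.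

On $(u^*,u_*)$ there is a piece of $y+C$ above $g_1$, and we show that it must be covered by sets $D_w^+$. By (14) at $u=\xi$, $Y\ge y_w$ for some $w$, so $Y\ge y_w-\frac h4$ for all $w\in S$. Together with (13) and (N1), for $u\in[x_0,x_1]$ and every $w\in S$,
$$y_w-\tfrac34h\le P(u)\le y_w+\tfrac h2,\qquad y_w-\tfrac34h\le g_1(u)\le y_w+\tfrac h4 .$$
Let $u\in(u^*,u_*)$, so $P(u)>g_1(u)$, and let $g_1(u)<v\le P(u)$. Then $v>y_w-\frac34h\ge Y-\frac54h>Y-\frac32h\ge Q(u)-2h$, so $(u,v)\in y+C\subseteq U$. Also $|v-y_w|\le\frac34h$ and $|u-x_w|\le\rho/4$ for all $w\in S$, so (R) applies. By (16), $v>g_1(u)\ge p_w(u)$, so $(u,v)$ is in no $D_w^-$. Thus it is in some $D_w^+$, and $v\ge q_w(u)\ge g_2(u)$. Letting $v\downarrow g_1(u)$, we get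
$$g_2\le g_1\ \text{ on }(u^*,u_*),\text{ and, by continuity, at }u^*\text{ and }u_*. \tag{17}$$

On the other hand, $g_1<g_2$ on some $(x_0,x_0+\tau_0)$ and on some $(x_1-\tau_0,x_1)$. Indeed $p_i<q_i$ on $(x_0,x_1)$ since $\varphi(x),\psi(x)>0$ for $0<|x|\le\rho$. By (15), $q_1(x_0)>y_0=p_0(x_0)$ and $p_1(x_0)<y_0=q_0(x_0)$, so $p_0<q_1$ and $p_1<q_0$ near $x_0$ by continuity. Near $x_1$ the same holds because $q_0(x_1)>y_1=p_1(x_1)$ and $p_0(x_1)<y_1=q_1(x_1)$. With (17) this forces $u^*>x_0$ and $u_*<x_1$.

So $x_0<u^*<u_*<x_1$. At $u^*$, by continuity, $P=p_0$; and $P>p_1$ as $u^*<u_*$. So $g_1(u^*)=p_0(u^*)<q_0(u^*)$, and (17) gives $q_1(u^*)\le p_0(u^*)$. Hence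
$$y_1\le q_1(u^*)\le y_0-\varphi(u^*-x_0)<y_0 .$$
At $u_*$, symmetrically, $P=p_1>p_0$, so $g_1(u_*)=p_1(u_*)<q_1(u_*)$, and (17) gives $q_0(u_*)\le p_1(u_*)$. Hence $y_0\le y_1-\varphi(u_*-x_1)<y_1$. This is a contradiction, and the claim of Step 6 is proved.

**Step 7: a place where the bottom of $y+C$ is above both bottoms.** We claim that there is $u_b\in[x_0,x_1]$ with $Q(u_b)\ge q_0(u_b)$ and $Q(u_b)\ge q_1(u_b)$. By (14) and (16), $[x_0,x_1]$ is the union of its closed subsets $\{Q\ge q_0\}$ and $\{Q\ge q_1\}$. If both are nonempty, they intersect by connectedness. If $\{Q\ge q_1\}=\emptyset$, then $Q\ge q_0$ everywhere, and $y_1=q_1(x_1)>Q(x_1)\ge q_0(x_1)>y_1$ by (15), a contradiction. If $\{Q\ge q_0\}=\emptyset$, then $y_0=q_0(x_0)>Q(x_0)\ge q_1(x_0)>y_0$ by (15), a contradiction.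

**Step 8: convexity forbids both.** For $i=0,1$, Steps 6 and 7 give
$$Y-\varphi(u_t-\xi)\le y_i-\varphi(u_t-x_i),\qquad Y+\psi(u_b-\xi)\ge y_i+\psi(u_b-x_i).$$
Subtract the first from the second: with $F(x)=\varphi(u_t-x)+\psi(u_b-x)$ we get $F(\xi)\ge F(x_0)$ and $F(\xi)\ge F(x_1)$. The function $F$ is convex on $[x_0,x_1]$, so $F\le\max(F(x_0),F(x_1))\le F(\xi)$ there. It attains its maximum at the interior point $\xi$, hence it is constant. So $\varphi(u_t-\cdot)$ is convex and also a constant minus the convex function $\psi(u_b-\cdot)$; therefore it is affine on $[x_0,x_1]$. That is, $\varphi$ is affine on the nondegenerate interval $[u_t-x_1,u_t-x_0]$, which contains $0$. As $\varphi(0)=0$ and $\varphi(x)/x\to0$, $\varphi\equiv0$ on this interval, contradicting $\varphi(x)\ge\Gamma x^2$. So Case B does not occur. $\square$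

## 9. The set $T$ and the proof of Theorem 2

**Step 1: definition of $T$.** Let $T=T_1\cup T_2\cup T_3$, where

* $T_2$ is a countable dense subset of the open set $\mathbb R^2\setminus U$;
* $T_3=\bigcup_{s\in\omega^{<\omega}}Z_s\cup\bigcup_{f\in\Phi}Z_f$, where $Z_s$ is a countably infinite subset of $D^-_{w_s}$ disjoint from all other $D_w^\pm$ $(w\in S)$, and $Z_f$ is a countably infinite subset of $D^+_{w_f}$ disjoint from all other $D_w^\pm$ $(w\in S)$.

The sets $Z_s$ and $Z_f$ exist by (I1), (I2) and Lemma 9: take the points given by a sequence of sufficiently small, distinct $\tau$. The set $T$ is countable.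

**Step 2: the critical sets are undisturbed.** For $f\in\omega^\omega$ and $s\in\omega^{<\omega}$,
$$T\cap D^-_{w_f}=\{t_{f|k}:k\ge1\},\qquad T\cap D^+_{w_s}=\{t_{s^\frown n}:n\in\omega\}\cup E_s . \tag{18}$$
Indeed $T_2\cap U=\emptyset$. A set $Z_{s'}$ meets only $D^-_{w_{s'}}$ with $s'$ finite, and a set $Z_{f'}$ meets only $D^+_{w_{f'}}$ with $f'$ infinite. Neither kind occurs in (18), since $\sigma\mapsto w_\sigma$ is injective. So (18) follows from (11).

**Step 3: proof of (a), $T\cap(y+C)$ is infinite for every $y$.** Suppose first $y+C\not\subseteq U$. Since $U$ is closed and $y+C$ is the closure of its interior, $\operatorname{int}(y+C)\setminus U$ is nonempty and open, so it contains infinitely many points of $T_2$. Now suppose $y+C\subseteq U$. By Lemma 10 one of the following holds.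

* $\operatorname{int}(y+C)$ meets $S$. Then it contains infinitely many points of $T_1$ by (12).
* $y+C=D^-_{w_f}$ with $f\in\omega^\omega$. It contains the infinite set $\{t_{f|k}:k\ge1\}$.
* $y+C=D^-_{w_s}$ with $s\in\omega^{<\omega}$. It contains $Z_s$.
* $y+C=D^+_{w_s}$ with $s\in\omega^{<\omega}$. It contains the infinite set $\{t_{s^\frown n}:n\in\omega\}$.
* $y+C=D^+_{w_f}$ with $f\in\omega^\omega$. It contains $Z_f$ if $f\in\Phi$, and the infinite set $E_f$ if $f\notin\Phi$.

**Step 4: proof of (b).** Let $c:T\to\{0,1\}$. Apply Lemma 1 to the coloring $s\mapsto c(t_s)$ of $N$. If $f\in\omega^\omega$ is such that all $t_{f|k}$ have color $0$, then by (18) all of $T\cap D^-_{w_f}$ has color $0$. Otherwise there is $s\in\omega^{<\omega}$ such that all $t_{s^\frown n}$ and all points of $E_s$ have color $1$, and by (18) all of $T\cap D^+_{w_s}$ has color $1$. As $D_w^\pm$ are translates of $C$, some $T\cap(y+C)$ is monochromatic.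

By (1), $\mathcal H=\{K+t:t\in T\}$ is a countable $\omega$-fold cover of $\mathbb R^2$ by translates of $K$ without a good $2$-coloring, hence without a good $\omega$-coloring. This proves Theorem 2. $\square$

The unit disc satisfies $(\ast)$, so the answer to the question is yes with $K$ the closed unit disc.

## 10. Bodies with $C^{1,1}$ boundary

A convex body has $C^{1,1}$ boundary if the arclength parametrization of its boundary has a Lipschitz derivative. An example that is not $C^2$ is the stadium, two parallel segments joined by two half circles: its curvature jumps, but its tangent angle is Lipschitz.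

**Proof of Corollary 3.** We find two parallel support lines with second order contact.

**Step 1: the tangent angle.** Parametrize $\partial K$ by arclength counterclockwise, $z'(\tau)=(\cos\Theta(\tau),\sin\Theta(\tau))$, with $\Theta:\mathbb R\to\mathbb R$ Lipschitz, nondecreasing by convexity, and increasing by $2\pi$ per turn. Let $M$ be the set of $\tau$ where $\Theta$ is not differentiable or $\Theta'(\tau)=0$. We claim that $\Theta(M)$ is Lebesgue null. By periodicity it suffices to treat a bounded piece $M_0$ of $M$. Given $\varepsilon>0$ take an open $O\supseteq M_0$ with $|O\setminus M_0|<\varepsilon$. Each component of $O$ is mapped onto an interval whose length is the integral of $\Theta'$ over the component, so the outer measure of $\Theta(M_0)$ is at most $\int_O\Theta'$. Lipschitz functions are differentiable almost everywhere, so $\Theta'=0$ almost everywhere on $M_0$. Hence $\int_O\Theta'\le\varepsilon\cdot\mathrm{Lip}(\Theta)$.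

**Step 2: choice of direction.** Choose $\theta\notin\bigcup_{k\in\mathbb Z}(\Theta(M)+k\pi)$. The set $\Theta^{-1}(\theta)$ is a closed interval disjoint from $M$. It is a single point $\tau_1$, because $\Theta'=0$ in the interior of a nondegenerate interval of constancy. Moreover $k_1=\Theta'(\tau_1)>0$ exists. Similarly $\Theta^{-1}(\theta+\pi)=\{\tau_2\}$ and $k_2=\Theta'(\tau_2)>0$. At a point where a support line of direction $\theta$ with $K$ on its left touches $K$, the tangent angle is $\theta$ modulo $2\pi$. So the parallel support lines with directions $\theta$ and $\theta+\pi$ touch $K$ only at $z(\tau_1)$ and $z(\tau_2)$, respectively.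

**Step 3: second order contact.** Use orthonormal coordinates at $z(\tau_i)$: $x$ along the support line and $y\ge0$ the distance from it. From $\Theta(\tau_i+\epsilon)=\Theta(\tau_i)+k_i\epsilon+o(\epsilon)$ we get
$$x=\int_0^\epsilon\cos(k_is+o(s))\,ds=\epsilon+o(\epsilon),\qquad y=\int_0^\epsilon\sin(k_is+o(s))\,ds=\tfrac{k_i}2\epsilon^2+o(\epsilon^2),$$
so $y=\frac{k_i}2x^2+o(x^2)$ along $\partial K$.

**Step 4: coordinates for $(\ast)$.** Choose affine coordinates $(u,v)$ in which the two lines are $v=h$ and $v=-h$ and the touching points are $(0,h)$ and $(0,-h)$. Near $z(\tau_i)$ we have $u=cx+c'y$ with $c\ne0$, and $h-|v|=\lambda y$ with $\lambda>0$ (the constants depend on $i$). So $u=cx+O(x^2)$, the function $u$ is strictly monotone along the boundary arc near $z(\tau_i)$, the arc covers a neighborhood of $u=0$, and on it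
$$h-|v|=\kappa_iu^2+o(u^2),\qquad \kappa_i=\frac{\lambda k_i}{2c^2}>0 .$$
Let $[-l,r]$ be the projection of $K$ to the $u$-axis; $0$ is in its interior. Write $K$ as the set between a lower graph $-h+\psi$ and an upper graph $h-\varphi$ over $[-l,r]$. By convexity of $K\subset\{|v|\le h\}$, $\varphi,\psi$ are convex and nonnegative. For small $|u|$ the vertical line over $u$ meets $\operatorname{int}K$, so it meets $\partial K$ in exactly two points. One is on the arc near $(0,h)$ and the other on the arc near $(0,-h)$, so these are the points of the two graphs. Hence $\varphi,\psi$ have the expansions required in $(\ast)$, and Theorem 2 applies. $\square$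

## 11. Products with cubes

**Proof of Proposition 4 (B).** For $d=2$ this is Theorem 2 with the unit disc. Let $d\ge3$, and let $K$, $T$ be as in Section 9. Consider
$$\mathcal H_d=\{(K+t)\times(z+[0,1]^{d-2}):\ t\in T,\ z\in\mathbb Z^{d-2}\}.$$
Its members are translates of the convex body $K\times[0,1]^{d-2}$. It is an $\omega$-fold cover of $\mathbb R^d$: given $(x,x')\in\mathbb R^2\times\mathbb R^{d-2}$, some $z\in\mathbb Z^{d-2}$ has $x'\in z+[0,1]^{d-2}$, and $x$ lies in $K+t$ for infinitely many $t\in T$. The points $(x,\frac12,\dots,\frac12)$ with $x\in\mathbb R^2$ are covered only by the members with $z=0$. So a good $2$-coloring of $\mathcal H_d$, restricted to these members, would give a good $2$-coloring of $\{K+t:t\in T\}$, and there is none. $\square$
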